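\title{Extension of holomorphic maps into compact hyperbolic spaces across pluripolar sets}

\begin{abstract}
Let $E$ be a closed pluripolar subset of a domain $D\subset\mathbb C^n$. We prove that every holomorphic map from $D\setminus E$ to a compact Kobayashi hyperbolic complex space, or to a compact K\"ahler manifold of negative holomorphic sectional curvature, extends holomorphically over $D$. More generally, this holds for maps with values in a compact subset $K$ of a complex space if $K$ contains no nonconstant entire curve. The main tool is a linear isoperimetric inequality, $\mathrm{area}\le C\cdot\mathrm{length}$, for holomorphic maps into $K$ from planar domains bounded by finitely many analytic curves, with a constant that does not depend on the number of curves; it is applied to the sublevel sets of an Evans potential. We also show that the absence of entire curves, the isoperimetric inequality and the extension property are equivalent, and that pluripolarity cannot be replaced by smallness of the Hausdorff dimension.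
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The extension problem}

Throughout, complex spaces are Hausdorff and reduced. This is no restriction on targets, since a holomorphic map from a manifold factors through the reduction. A subset $E$ of an open set in $\mathbb C^n$ is \emph{pluripolar} if each of its points has a connected neighborhood $G$ carrying a plurisubharmonic function $u\not\equiv-\infty$ with $E\cap G\subset\{u=-\infty\}$; for $n=1$ one says \emph{polar}. The zero set of a holomorphic function $h\not\equiv0$ is pluripolar (take $u=\log|h|$), and so is $\{0\}\cup\{1/k:k\ge1\}\subset\mathbb C$ (take $u=\log|z|+\sum_k2^{-k}\log|z-1/k|$). The \emph{Kobayashi pseudodistance} of a complex space $X$ is the largest pseudodistance on $X$ for which all holomorphic maps from the unit disc, with its Poincar\'e distance, do not increase distances, and $X$ is \emph{hyperbolic} if this pseudodistance is a distance. Holomorphic maps between complex spaces do not increase Kobayashi pseudodistances.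

The following is Conjecture~2.2.8 of \cite{Problems}.

\begin{quote}
\emph{Let $N$ be a compact K\"ahler manifold with negative holomorphic sectional curvature, or more generally a compact hyperbolic complex space. If $E$ is a closed pluripolar subset of a domain $D\subset\mathbb C^n$, then every holomorphic map $f:D\setminus E\to N$ extends holomorphically over $D$.}
\end{quote}

Two cases are quoted in \cite{Problems}. A theorem of Nishino treats a closed subset $E$ of capacity zero of the unit disc and a compact Riemann surface of genus greater than $1$ as target. A theorem of M.~Suzuki treats a closed pluripolar set $E\subset D\subset\mathbb C^n$ and a target manifold $M$ whose universal covering is a polynomially convex bounded domain of $\mathbb C^m$, provided that $f(D\setminus E)$ is relatively compact in $M$.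

The simplest instance of such a statement is Riemann's theorem that a bounded holomorphic function extends over a puncture. Two examples show what can go wrong when the bounded plane set is replaced by a complex space $X$. If $X$ is the punctured disc, the identity map does not extend over $0$ as a map to $X$; so the image should lie in a compact set. If $g:\mathbb C\to X$ is holomorphic and nonconstant, then $z\mapsto g(e^{1/z})$ takes every value of $g|_{\mathbb C^*}$ in every neighborhood of $0$ and does not extend; so the compact set should contain no entire curve. One may guess that these are the only obstructions on the side of the target. On the side of $E$, a compact polar set in the plane carries a potential that is harmonic off $E$, tends to $+\infty$ at $E$, and has the same flux $2\pi$ through all its level sets. Measured by this potential the complement of $E$ is infinitely long near $E$, as the punctured disc is a half-infinite cylinder when measured by $\log(1/|z|)$, so polar sets should be as removable as points. We prove that both guesses are right.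

\subsection{Results}

Let $X$ be a complex space and $K\subset X$ a compact set. Our hypothesis is the following.

\begin{quote}
\textbf{(NE)}\quad Every holomorphic map $g:\mathbb C\to X$ with $g(\mathbb C)\subset K$ is constant.
\end{quote}

The area and the length of a holomorphic map into $K$, counted with multiplicity, are defined in Section~\ref{sec:charts} from a finite family of charts. An \emph{analytic Jordan curve} is a Jordan curve with a real-analytic parametrization whose derivative does not vanish.

\begin{theorem}[Linear isoperimetric inequality]\label{thm:iso}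
Assume \textup{(NE)}. There is a constant $C$ with the following property. If $P\subset\mathbb P^1$ is a domain bounded by finitely many (at least one) disjoint analytic Jordan curves, and $f$ is a holomorphic map from a neighborhood of $\overline P$ to $X$ with $f(\overline P)\subset K$, then
\[
\operatorname{area}(f|_P)\le C\cdot\operatorname{length}(f|_{\partial P}).
\]
Here the length is the total length of all boundary curves, and their number is arbitrary.
\end{theorem}

\begin{theorem}[Extension]\label{thm:ext}
Assume \textup{(NE)}. Let $D\subset\mathbb C^n$ be a domain, $E\subset D$ a closed pluripolar set, and $f:D\setminus E\to X$ a holomorphic map with $f(D\setminus E)\subset K$. Then $f$ extends to a holomorphic map $D\to X$ with values in $K$.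
\end{theorem}

\begin{corollary}\label{cor:conj}
Let $N$ be a compact hyperbolic complex space, or a compact K\"ahler manifold with negative holomorphic sectional curvature. If $E$ is a closed pluripolar subset of a domain $D\subset\mathbb C^n$, then every holomorphic map $f:D\setminus E\to N$ extends holomorphically over $D$.
\end{corollary}

\begin{proof}
We apply Theorem~\ref{thm:ext} with $X=K=N$ and must verify (NE). Let $g:\mathbb C\to N$ be holomorphic. The Kobayashi pseudodistance of $\mathbb C$ vanishes, because the Poincar\'e distance of two fixed points in the disc $|z|<\rho$ tends to $0$ as $\rho\to\infty$. If $N$ is hyperbolic, any two values of $g$ are therefore at distance $0$, and $g$ is constant. In the K\"ahler case, the holomorphic sectional curvature is a negative continuous function on the compact unit tangent bundle, hence at most $-\kappa<0$. The Gaussian curvature of the metric induced on a complex curve is at most the holomorphic sectional curvature in the direction of the curve, so the pull-back metric $\lambda^2|dz|^2$ has Gaussian curvature at most $-\kappa$ where $g'\ne0$. The Ahlfors--Schwarz lemma compares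 it with the metric of curvature $-\kappa$ on the disc $|z|<\rho$ and gives $\lambda(z)\le2\rho\,\kappa^{-1/2}/(\rho^2-|z|^2)$. Letting $\rho\to\infty$ we get $\lambda\equiv0$.
\end{proof}

Thus the conjecture holds. The last theorem shows that the hypotheses on $K$ and on $E$ are of the right kind.

\begin{theorem}[Sharpness]\label{thm:sharp}
\textup{(1)} For a compact subset $K$ of a complex space $X$ the following are equivalent: \textup{(NE)}; the conclusion of Theorem~\ref{thm:iso}; the conclusion of Theorem~\ref{thm:ext}; the conclusion of Theorem~\ref{thm:ext} for $D$ the unit disc and $E=\{0\}$.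

\textup{(2)} For no $s>0$ can ``pluripolar'' be weakened to ``of Hausdorff dimension less than $s$'': for every $s>0$ there are a disc $D\subset\mathbb C$, a closed set $\Lambda\subset D$ of Hausdorff dimension less than $s$, a compact Riemann surface $M$ of genus $2$, and a holomorphic map $D\setminus\Lambda\to M$ that does not extend holomorphically over $D$.
\end{theorem}

Section~\ref{sec:model} carries out the argument by hand for one puncture and a compact Riemann surface. Sections~\ref{sec:charts}--\ref{sec:iso} prove Theorem~\ref{thm:iso}, Sections~\ref{sec:polar} and~\ref{sec:higher} prove Theorem~\ref{thm:ext} for $n=1$ and $n\ge2$, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}. We write $D(x,r)$ for open discs in $\mathbb C$, $\mathbb B(v,r)$ for open balls in $\mathbb C^m$, $\operatorname{Ann}(x;\alpha,\beta)=\{z\in\mathbb C:\alpha<|z-x|<\beta\}$ for open annuli, $0\le\alpha<\beta\le\infty$, and $\mathcal H^s$ for Hausdorff measure.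

\section{The model case: one puncture and a hyperbolic surface}\label{sec:model}

In this section $M$ is a compact Riemann surface of genus at least $2$ with its metric of curvature $-1$ and area form $\omega$, and $|f'|$ is the norm of the derivative in this metric. Write $M=\mathbb H/\Gamma$ with $\mathbb H$ the upper half-plane. Since $M$ is compact, every element of $\Gamma$ other than the identity is conjugate to a dilation $w\mapsto cw$, $c>1$.

\subsection{Where a linear inequality comes from}

In the coordinate $\log w=\theta+i\phi$, $0<\phi<\pi$, the metric of $\mathbb H$ is $(d\theta^2+d\phi^2)/\sin^2\phi$. The $1$-form $\beta=\cot\phi\,d\theta$ satisfies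
\[
d\beta=\frac{d\theta\wedge d\phi}{\sin^2\phi}=\omega,\qquad|\beta|=|\cos\phi|\le1,
\]
and it is invariant under dilations. Let $P$ and $f$ be as in Theorem~\ref{thm:iso}, with target $M$, and suppose that $f_*\pi_1(\overline P)$ is trivial or cyclic. After a conjugation this group consists of dilations, so the pull-back of $\beta$ by a multivalued lift of $f$ is a single-valued $1$-form on $\overline P$ with differential $f^*\omega$. Stokes' theorem gives
\begin{equation}\label{eq:model}
\operatorname{area}(f|_P)\le\operatorname{length}(f|_{\partial P}).
\end{equation}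
This covers three cases: $P$ is a disc; $P$ is an annulus; $P$ has any number of boundary curves, and each has an image shorter than the shortest closed geodesic of $M$. In the third case each boundary curve has a null-homotopic image, and $\pi_1(\overline P)$ is generated by loops freely homotopic to boundary curves \emph{because $P$ is planar}; so $f_*\pi_1(\overline P)$ is trivial. In other words, short boundary curves can be filled in the target, however many there are.

Three remarks fix the shape of Theorem~\ref{thm:iso}. A linear bound is the best possible: a hyperbolic disc of radius $\rho$, mapped to $M$ by the universal covering, has area $2\pi(\cosh\rho-1)$ and length $2\pi\sinh\rho$. It fails in the presence of an entire curve: a Euclidean disc mapped to a flat torus has area $\pi\rho^2$ and length $2\pi\rho$. It fails for nonplanar domains: $M$ minus a small disc, mapped to $M$ by the inclusion, has almost the area of $M$ and arbitrarily small length.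

\subsection{Removing a puncture}

Let $f$ be holomorphic near $\{0<|z|\le r\}$ with values in $M$. For $t>\log(1/r)$ let $A(t)$ be the area of $f$ on $\operatorname{Ann}(0;e^{-t},r)$, let $L(t)$ be the length of $f$ on the circle $|z|=e^{-t}$, and let $L_0$ be its length on $|z|=r$. In polar coordinates, and by the Cauchy--Schwarz inequality,
\[
A'(t)=e^{-t}\int_{|z|=e^{-t}}|f'|^2\,|dz|,\qquad L(t)^2\le2\pi e^{-t}\int_{|z|=e^{-t}}|f'|^2\,|dz|=2\pi A'(t),
\]
while \eqref{eq:model} gives $A(t)\le L(t)+L_0$. These two inequalities are compatible on a half-line only if $A$ is bounded.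

\begin{lemma}\label{lem:ode}
Let $A:(t_0,\infty)\to[0,\infty)$ be nondecreasing and locally absolutely continuous, let $L:(t_0,\infty)\to[0,\infty)$ be measurable, and let $C>0$, $L_0\ge0$. If $L^2\le2\pi A'$ and $A\le C(L+L_0)$ almost everywhere, then $A$ is bounded, and outside any given null set there are $t_n\to\infty$ with $L(t_n)\to0$.
\end{lemma}

\begin{proof}
If $A$ is unbounded, choose $t_1$ with $A(t_1)>0$ and $A(t_1)\ge2CL_0$. For almost every $t\ge t_1$ we have $CL\ge A-CL_0\ge A/2$, hence $A'\ge L^2/(2\pi)\ge A^2/(8\pi C^2)$, that is, $(-1/A)'\ge1/(8\pi C^2)$. Integration gives $1/A(t_1)\ge(t-t_1)/(8\pi C^2)$ for all $t>t_1$, which is absurd. So $A$ is bounded, and $\int_{t_0+1}^\infty L^2\,dt\le2\pi\sup A<\infty$ yields the $t_n$.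
\end{proof}

The linear form of the inequality is what forces the blow-up in finite time. A quadratic inequality $A\le C(L+L_0)^2$ gives only exponential growth, and this occurs: for $z\mapsto1/z$ into a flat torus, $L(t)=2\pi e^t$ and $A(t)=\pi e^{2t}-\pi r^{-2}$.

By Lemma~\ref{lem:ode}, some circle $|z|=e^{-t_n}$ has an image shorter than the shortest closed geodesic of $M$. Then $f$ lifts to a map from the punctured disc to the unit disc, which extends over $0$ by Riemann's theorem, with value in the open disc by the maximum principle. So $f$ extends.

\subsection{What changes in general}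

For a compact polar set $E_0$ the function $\log(1/|z|)$ is replaced by an Evans potential $p$, the annuli are replaced by the domains $\{p<t\}$, and the inequality $L^2\le2\pi A'$ survives unchanged (Section~\ref{sec:polar}). But the number of boundary curves of $\{p<t\}$ is unbounded as $t\to\infty$. For $E_0=\{0\}\cup\{1/k:k\ge1\}$, take disjoint small circles about $1,\frac12,\dots,\frac1j$: once $t$ exceeds the maximum of $p$ on these circles, each of them encloses part of the level set $\{p=t\}$. Lemma~\ref{lem:ode} needs one constant $C$ for all $t$, hence the uniformity in Theorem~\ref{thm:iso}. The form $\beta$ is also lost: there is no invariant primitive of $\omega$ when $f_*\pi_1(\overline P)=\pi_1(M)$, since $\int_M\omega\ne0$, and a general target has no useful universal covering. We replace $\beta$ by a compactness argument in which the holes of the domain are filled by constants, and by a decomposition of the plane into at most a constant times $\operatorname{length}(f|_{\partial P})$ pieces, each of controlled area.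

\section{Charts, area and length; small pieces}\label{sec:charts}

\subsection{Area and length}

Locally, $X$ is a closed analytic subset of a ball. By compactness of $K$ there are finitely many open sets $N_\alpha\subset X$ with embeddings $\iota_\alpha$ of $N_\alpha$ onto closed analytic subsets of $\mathbb B(0,2)\subset\mathbb C^{m_\alpha}$ such that $K\subset\bigcup_\alpha\{|\iota_\alpha|<1\}$. Put $m=\max_\alpha m_\alpha$. For $\rho<2$ the set $\{|\iota_\alpha|\le\rho\}\subset N_\alpha$ is compact, hence closed in $X$. A map $f$ from a manifold to $N_\alpha$ is holomorphic if and only if $\iota_\alpha\circ f$ is. The identity theorem holds for holomorphic maps from a connected manifold to $X$: the interior of the closed set where two maps agree is itself closed, as one sees in a chart around the common value.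

Fix a continuous function $\chi:[0,2)\to[0,1]$ with $\chi=1$ on $[0,1]$ and $\chi=0$ on $[\frac32,2)$. For a holomorphic map $f$ from an open subset of $\mathbb C$ to $X$ set
\[
|f'|(z)=\sum_\alpha\chi\bigl(|\iota_\alpha(f(z))|\bigr)\,\bigl|(\iota_\alpha\circ f)'(z)\bigr|,
\]
where the terms with $f(z)\notin N_\alpha$ are $0$. The term of index $\alpha$ is continuous on the open set $f^{-1}(N_\alpha)$ and vanishes on the open set $f^{-1}(X\setminus\{|\iota_\alpha|\le\frac32\})$; these two sets cover the domain, so $|f'|$ is continuous. The \emph{area} of $f$ on a set is $\int|f'|^2\,dx\,dy$, and the \emph{$f$-length} of a curve is $\int|f'|\,|dz|$. Since $|(f\circ\psi)'|=(|f'|\circ\psi)\,|\psi'|$ for holomorphic $\psi$, both are conformally invariant; in particular they make sense for the domains $P\subset\mathbb P^1$ of Theorem~\ref{thm:iso}. All constants below depend only on $K$, the charts $\iota_\alpha$ and $\chi$.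

We also need a distance on $K$. The map $q\mapsto\bigl(\chi(|\iota_\alpha(q)|),\,\chi(|\iota_\alpha(q)|)\iota_\alpha(q)\bigr)_\alpha$, with components $0$ when $q\notin N_\alpha$, is continuous on $K$. It is injective: if $p,q$ have the same image and $|\iota_\alpha(p)|<1$, then $\chi(|\iota_\alpha(q)|)=1$ and $\iota_\alpha(p)=\iota_\alpha(q)$. So it is a homeomorphism of $K$ onto its image, and the pull-back $d$ of the Euclidean distance induces the topology of $K$.

Finally we center a chart of uniform size at each point. For $q\in K$ choose $\alpha=\alpha(q)$ with $|\iota_\alpha(q)|<1$, and put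
\[
N_q=\iota_\alpha^{-1}\bigl(\mathbb B(\iota_\alpha(q),\tfrac12)\bigr),\qquad\iota_q=2\bigl(\iota_\alpha-\iota_\alpha(q)\bigr).
\]
Then $\iota_q$ embeds $N_q$ onto a closed analytic subset of the unit ball, $\iota_q(q)=0$, $N_q\subset\{|\iota_\alpha|<\frac32\}$, and $\{|\iota_q|\le\rho\}$ is compact for $\rho<1$.

\begin{lemma}\label{lem:charts}
There are $C_0\ge1$ and $\varepsilon_1>0$ with the following properties for all $p,q\in K$ and all holomorphic $f$.
\begin{itemize}
\item[(a)] $C_0^{-1}|(\iota_q\circ f)'(z)|\le|f'|(z)\le C_0|(\iota_q\circ f)'(z)|$ whenever $f(z)\in N_q\cap K$.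
\item[(b)] If a piecewise smooth path from $a$ to $b$, along which $f$ has values in $K$, has $f$-length $\lambda<1/C_0$, then $f(b)\in N_{f(a)}$ and $|\iota_{f(a)}(f(b))|\le C_0\lambda$.
\item[(c)] For each $\varepsilon>0$ there is $\delta>0$, independent of $p,q$, such that $p\in N_q$ and $|\iota_q(p)|<\delta$ imply $d(p,q)<\varepsilon$.
\item[(d)] If $d(p,q)<2\varepsilon_1$, then $p\in N_q$ and $|\iota_q(p)|<\frac12$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $K_{\alpha\beta}=K\cap\{|\iota_\alpha|\le\frac32\}\cap\{|\iota_\beta|\le\frac32\}$, a compact set. Near each of its points $\iota_\alpha=T\circ\iota_\beta$ with $T$ holomorphic on an open subset of $\mathbb C^{m_\beta}$. Covering $K_{\alpha\beta}$ by finitely many neighborhoods on which $dT$ is bounded, we find $C_{\alpha\beta}$ with $|(\iota_\alpha\circ f)'|\le C_{\alpha\beta}|(\iota_\beta\circ f)'|$ wherever $f(z)\in K_{\alpha\beta}$. Let $f(z)\in N_q\cap K$ and $\alpha=\alpha(q)$. Only indices $\beta$ with $f(z)\in K_{\alpha\beta}$ contribute to $|f'|(z)$, so $|f'|(z)\le\sum_\beta C_{\beta\alpha}|(\iota_\alpha\circ f)'(z)|$. Some $\beta$ has $|\iota_\beta(f(z))|<1$,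 so $|f'|(z)\ge|(\iota_\beta\circ f)'(z)|\ge C_{\alpha\beta}^{-1}|(\iota_\alpha\circ f)'(z)|$. It remains to note that $(\iota_q\circ f)'=2(\iota_\alpha\circ f)'$.

(b) As long as the image of the path stays in $N_{f(a)}$, it stays by (a) in the compact subset $\{|\iota_{f(a)}|\le C_0\lambda\}$ of the open set $N_{f(a)}$. So there is no first time at which it leaves.

(c) Otherwise there are $p_n,q_n$ with $\alpha(q_n)=\alpha$ fixed, $\iota_\alpha(p_n)-\iota_\alpha(q_n)\to0$ and $d(p_n,q_n)\ge\varepsilon$. All these points lie in the compact set $K\cap\{|\iota_\alpha|\le\frac32\}$. Along a subsequence both sequences converge, and the limits have the same $\iota_\alpha$, so they coincide: a contradiction.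

(d) Otherwise there are $p_n,q_n$ with $\alpha(q_n)=\alpha$ fixed and $d(p_n,q_n)\to0$ that violate the conclusion. We may assume $q_n\to q\in\{|\iota_\alpha|\le1\}$. Then $p_n\to q$, so $p_n\in N_\alpha$ for large $n$ and $\iota_\alpha(p_n)-\iota_\alpha(q_n)\to0$, which gives the conclusion for large $n$.
\end{proof}

\subsection{The quadratic inequality for small pieces}

Inside one chart, Stokes' theorem gives the Euclidean inequality $\mathrm{area}\le C\cdot\mathrm{length}^2$. The difficulty is to know that the image lies in one chart. A short boundary does not suffice (remove a small disc from $\mathbb P^1$ and map by the identity), but a short boundary together with small area does. No use of (NE) is made here.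

Call a bounded domain $U\subset\mathbb C$ \emph{regular} if its boundary consists of finitely many closed analytic curves and analytic arcs, with $U$ on one side of each, meeting only at transversal corners. Stokes' theorem holds on regular domains. We also recall the coarea formula: if $u$ is a smooth real function on an open set $G\subset\mathbb C$ and $\varphi\ge0$ is a Borel function, then
\begin{equation}\label{eq:coarea}
\int_G\varphi\,|\nabla u|\,dx\,dy=\int_{\mathbb R}\Bigl(\int_{G\cap\{u=t\}}\varphi\,d\mathcal H^1\Bigr)dt .
\end{equation}

\begin{lemma}[Small pieces]\label{lem:small}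
There are $a_0,\lambda_0,C_1>0$ with the following property. Let $U$ be a regular domain and let $f$ be holomorphic near $\overline U$ with $f(\overline U)\subset K$. Suppose that the area $a$ of $f$ on $U$ is at most $a_0$ and that the $f$-length $\lambda$ of $\partial U$ is at most $\lambda_0$. Then $a\le C_1\lambda^2$, and for every $x\in U$, with $q=f(x)$, we have $f(\overline U)\subset N_q$ and $|\iota_q\circ f|\le C_1\lambda$ on $\overline U$.
\end{lemma}

\begin{proof}
Choose $a_0,\lambda_0$ with $\sqrt m\,(C_0\lambda_0+4C_0^2a_0)<\frac14$. Let $h=\iota_q\circ f$ on $f^{-1}(N_q)$. We first use the small area to find a short level curve of $|h|$. Where $h\ne0$ we have $|\nabla|h||\le|h'|$, so \eqref{eq:coarea} and Lemma~\ref{lem:charts}(a) give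
\[
\int_{1/4}^{1/2}\Bigl(\int_{U\cap\{|h|=t\}}|h'|\,d\mathcal H^1\Bigr)dt\le\int_{U\cap f^{-1}(N_q)}|h'|^2\,dx\,dy\le C_0^2a_0 .
\]
The inner integral is at most $4C_0^2a_0$ for a set of $t$ of positive measure, so by Sard's theorem for some regular value $t\in(\frac14,\frac12)$ of $|h|$. Let $U_t$ be the component containing $x$ of the open set $\{y\in U:f(y)\in N_q,\ |h(y)|<t\}$. On $\overline{U_t}$ the map $f$ has values in the compact set $\{|\iota_q|\le t\}$, so $h$ is holomorphic near $\overline{U_t}$ and
\[
\partial U_t\subset(\partial U\cap\overline{U_t})\cup(U\cap\{|h|=t\}).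
\]

Let $h_j$ be a coordinate of $h$ that is not constant on $U_t$, and let $W=h_j(U_t)$, a bounded domain. Since $h_j$ is open, $\partial W\subset h_j(\partial U_t)$, so $\mathcal H^1(\partial W)\le C_0\lambda+4C_0^2a_0$. Moreover $\operatorname{diam}W\le\mathcal H^1(\partial W)$. To see this, project orthogonally onto the line through two points of $\overline W$ at maximal distance. The projection of the connected set $W$ contains the open segment between them; a perpendicular line through a point of this segment meets $W$ and, $W$ being bounded, also its complement, hence $\partial W$. So $\partial W$ projects onto a set containing the segment, and projections do not increase $\mathcal H^1$. As $h_j(x)=0$, we obtain $|h_j|\le C_0\lambda+4C_0^2a_0$ on $\overline{U_t}$; this is also true if $h_j$ is constant, hence $0$. Therefore $|h|<\frac14$ on $\overline{U_t}$. If $U_t\ne U$, the connected set $U$ contains a point $y\in\partial U_t$, where $|h(y)|=t>\frac14$: a contradiction. So $U_t=U$ and $f(\overline U)\subset N_q$.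

Now $\partial W\subset h_j(\partial U)$, so $\mathcal H^1(\partial W)\le C_0\lambda$ and $|h|\le\sqrt m\,C_0\lambda$ on $\overline U$. Since $d(\bar h_j\,dh_j)=2i|h_j'|^2\,dx\wedge dy$, Stokes' theorem gives
\[
a\le C_0^2\int_U|h'|^2\,dx\,dy=\frac{C_0^2}{2i}\int_{\partial U}\sum_j\bar h_j\,dh_j\le\frac{C_0^2}2\int_{\partial U}|h||h'||dz|\le\tfrac12\sqrt m\,C_0^4\lambda^2 .
\]
Take $C_1=\sqrt m\,C_0^4$.
\end{proof}

\section{Circle domains and compactness}\label{sec:compact}

By Koebe's theorem we shall be able to assume that all boundary curves are circles. A \emph{pair} $(\Omega,f)$ consists of a bounded domain $\Omega\subset\mathbb C$ with $\mathbb C\setminus\Omega=H_0\cup H_1\cup\dots\cup H_k$, where $H_0$ is the closed exterior of a disc, $H_1,\dots,H_k$ are closed discs and all these sets are disjoint, and of a map $f$ holomorphic near $\overline\Omega$ with $f(\overline\Omega)\subset K$. The sets $H_0,\dots,H_k$ are the \emph{holes}. A pair defines two finite measures on $\mathbb C$,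
\[
\sigma(Y)=\int_{Y\cap\Omega}|f'|^2\,dx\,dy,\qquad\ell(Y)=\int_{Y\cap\partial\Omega}|f'|\,|dz|,
\]
which localize area and boundary length. They are invariant under affine changes $z\mapsto az+b$ of the coordinate. The measure $\sigma$ has a bounded density. For a fixed center, all but finitely many circles are transversal to $\partial\Omega$. If the boundary circles of a disc or annulus $G$ are transversal to $\partial\Omega$, then the components of $\Omega\cap G$ are regular domains, and the $f$-lengths of their boundaries add up to $\ell(G)$ plus the $f$-length of $\partial G\cap\Omega$.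

Roundness of the holes enters only through the first part of the next lemma: a hole meets a disc along one arc, of length comparable to the radius of the disc.

\begin{lemma}\label{lem:circles}
Let $(\Omega,f)$ be a pair.
\begin{itemize}
\item[(a)] For an open disc $D$ of radius $r$, the set $\partial H_i\cap D$ is empty, an arc, or the whole circle; it has Euclidean length at most $2\pi r$; any two of its points are joined in it by an arc of $f$-length at most $\ell(\partial H_i\cap D)$. Every circle meets $H_i$ in a connected set.
\item[(b)] If $\sigma(\operatorname{Ann}(y;r,2r))\le\eta$ with $\eta>0$, there is $s\in(r,2r)$ such that $\partial D(y,s)$ is transversal to $\partial\Omega$ and $\partial D(y,s)\cap\Omega$ has $f$-length at most $4\sqrt\eta$.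
\end{itemize}
\end{lemma}

\begin{proof}
(a) Two distinct circles meet in at most two points, which gives the connectedness statements. The set $\partial H_i\cap D$ lies on the boundary of the convex set obtained by intersecting $D$ with the disc bounded by $\partial H_i$, and the perimeter of convex sets is monotone under inclusion.

(b) Let $\lambda_s$ be the $f$-length of $\partial D(y,s)\cap\Omega$. By the Cauchy--Schwarz inequality on each circle, $\int_r^{2r}\lambda_s^2\,\frac{ds}{2\pi s}\le\eta$. Since $16\log2>2\pi$, the inequality $\lambda_s^2\le16\eta$ holds on a set of radii of positive measure.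
\end{proof}

The set $\Omega\cap D$ may have many components. The next lemma shows that they are all mapped close to one point when $\sigma$ and $\ell$ are small, because they can be joined by a short path that walks around the holes.

\begin{lemma}[Small oscillation]\label{lem:osc}
For every $\varepsilon>0$ there are $\eta_0\in(0,a_0]$ and $\theta_0>0$ such that for all pairs and all discs: if $\sigma(D(y,2r))\le\eta_0$ and $\ell(D(y,2r))\le\theta_0$, then $f(\Omega\cap D(y,r))$ has $d$-diameter at most $\varepsilon$.
\end{lemma}

\begin{proof}
Let $\delta$ correspond to $\varepsilon/3$ in Lemma~\ref{lem:charts}(c). Choose $\eta_0\le a_0$ and $\theta_0$ so that $\lambda=4\sqrt{\eta_0}+\theta_0$ satisfies $\lambda\le\lambda_0$, $C_1\lambda<\delta$ and $C_0\lambda<\min(1,\delta)$. Take $s$ from Lemma~\ref{lem:circles}(b) and let $D_s=D(y,s)$. The components $U$ of $\Omega\cap D_s$ have area at most $a_0$ and boundary $f$-length at most $\lambda$, so by Lemma~\ref{lem:small}, $d(f(x),f(a))<\varepsilon/3$ for $x\in U$, $a\in\overline U$.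

If some $U$ has no boundary point in $\partial D_s\cap\Omega$, then $U$ is open and closed in $\Omega$, so $U=\Omega$ and we are done. Otherwise let $x\in U$, $x'\in U'$, and pick $a\in\partial U\cap\partial D_s\cap\Omega$, $b\in\partial U'\cap\partial D_s\cap\Omega$. Go from $a$ to $b$ along $\partial D_s$. By Lemma~\ref{lem:circles}(a) each hole $H_i$ is crossed at most once, along an arc with endpoints in $\partial H_i\cap D(y,2r)$, and this arc can be replaced by an arc in $\partial H_i\cap D(y,2r)$. The new path lies in $\overline\Omega$ and has $f$-length at most $4\sqrt{\eta_0}+\sum_i\ell(\partial H_i\cap D(y,2r))\le\lambda$. By Lemma~\ref{lem:charts}(b),(c), $d(f(a),f(b))<\varepsilon/3$. Hence $d(f(x),f(x'))<\varepsilon$.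
\end{proof}

From now on $\eta_0$ and $\theta_0$ are the constants of Lemma~\ref{lem:osc} for $\varepsilon=\varepsilon_1$.

We come to the substitute for Montel's theorem. In a sequence of pairs the holes may become more and more numerous and may have no limiting shape, so the domains $\Omega_n$ do not converge in a useful sense. We extend $f_n$ over each hole by a constant. The extended map is discontinuous, but its $\bar\partial$-derivative is a measure carried by $\partial\Omega_n$, and the contribution of one hole is bounded by the jump times the Euclidean length of the arc. The jump is at most $C_0\,\ell_n(\partial H_i\cap D)$ and the length is at most $2\pi r$, so the sum over all holes is controlled by $\ell_n(D)$ alone. This is where the number of holes drops out.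

\begin{lemma}[Compactness]\label{lem:compact}
Let $W\subset\mathbb C$ be a domain and let $(\Omega_n,f_n)$ be pairs, with measures $\sigma_n,\ell_n$. Assume that $\ell_n(Q)\to0$ for each compact $Q\subset W$, and that each $y\in W$ has $r>0$ with $\overline{D(y,2r)}\subset W$ and $\sigma_n(D(y,2r))\le\eta_0$ for all large $n$. Then either $\sigma_n(Q)\to0$ along a subsequence for all compact $Q\subset W$, or there is a nonconstant holomorphic map $g:W\to X$ with $g(W)\subset K$.
\end{lemma}

\begin{proof}
Cover $W$ by countably many discs $D_k=D(y_k,r_k)$ with $r_k$ as in the hypothesis. After passing to a diagonal subsequence, each $D_k$ is either \emph{dead}, that is, contained in a hole of $\Omega_n$ for all large $n$, or \emph{alive}, that is, contained in no hole of $\Omega_n$ for all large $n$. We use twice the following remark: if a connected open set $G$ is contained in no hole, then $G$ meets $\Omega_n$ (the holes are finitely many disjoint closed sets), and every hole that meets $G$ has a boundary point in $G$.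

\emph{Step 1: local limits.} Let $D=D_k$ be alive and $n$ large. For each hole $H_i$ of $\Omega_n$ meeting $D$ fix $a_i\in\partial H_i\cap D$. Define $F_n^k:D\to K$ by $F_n^k=f_n$ on $\overline{\Omega_n}\cap D$ and $F_n^k=f_n(a_i)$ on $D\cap\operatorname{int}H_i$. Its values lie in the closure of $f_n(\Omega_n\cap D)$, so by Lemma~\ref{lem:osc} $F^k_n(D)$ has diameter at most $\varepsilon_1$ as soon as $\ell_n(D(y_k,2r_k))\le\theta_0$. Pick $x_n\in\Omega_n\cap D$ and pass to a subsequence with $f_n(x_n)\to q\in K$. By Lemma~\ref{lem:charts}(d), $h_n=\iota_q\circ F_n^k$ is defined on $D$ for large $n$, and $|h_n|<\frac12$. Let $c_i=h_n(a_i)$ and $\varphi\in C_c^\infty(D)$. On $\Omega_n\cap D$ and on $D\cap\operatorname{int}H_i$ we have $h_n\partial_{\bar z}\varphi=\partial_{\bar z}(h_n\varphi)$. Green's formula on these sets, which induce opposite orientations on $\partial H_i$, gives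
\[
\int_Dh_n\,\partial_{\bar z}\varphi\,dx\,dy=\frac1{2i}\sum_i\int_{\partial H_i\cap D}(h_n-c_i)\,\varphi\,dz ,
\]
with $\partial H_i$ oriented as part of $\partial\Omega_n$. By Lemmas~\ref{lem:circles}(a) and~\ref{lem:charts}(a), $|h_n-c_i|\le C_0\ell_n(\partial H_i\cap D)$ on $\partial H_i\cap D$, a set of length at most $2\pi r_k$. So the distribution $\nu_n=\partial_{\bar z}h_n$ on $D$ is a vector-valued measure of total variation
\[
\|\nu_n\|\le\tfrac12\sum_i2\pi r_k\,C_0\,\ell_n(\partial H_i\cap D)=\pi r_kC_0\,\ell_n(D)\longrightarrow0 .
\]
Its Cauchy transform $u_n(z)=\frac1\pi\int\frac{d\nu_n(w)}{z-w}$ satisfies $\partial_{\bar z}u_n=\nu_n$ and $\|u_n\|_{L^1(D)}\le4r_k\|\nu_n\|$, because $\int_D|z-w|^{-1}dx\,dy\le4\pi r_k$ for $w\in D$. By Weyl's lemma $h_n-u_n$ is almost everywhere equal to a holomorphic map. These maps are bounded in $L^1(D)$, hence locally uniformly bounded by the mean value property. By Montel's theorem, along a subsequence $h_n\to h$ in $L^1_{\mathrm{loc}}(D)$ and almost everywhere, with $h$ holomorphic. The compact set $\iota_q(K\cap\{|\iota_q|\le\frac12\})$ contains the values of $h_n$, hence almost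 all values of $h$, hence all by continuity. So $g_k=\iota_q^{-1}\circ h:D_k\to X$ is holomorphic with values in $K$, and $F_n^k\to g_k$ almost everywhere. We do this for all alive discs along one diagonal subsequence.

\emph{Step 2: constant limits carry no area.} Suppose $g_k$ is constant, $h\equiv v$, $|v|\le\frac12$. Let $r'<r''<r_k$, $D_s=D(y_k,s)$, and
\[
\delta_n=\int_{r'}^{r''}\!\!\int_{\partial D_s}|h_n-v|\,|dz|\,ds\to0,\qquad\int_{r'}^{r''}\!\!\int_{\partial D_s\cap\Omega_n}|f_n'|^2\,|dz|\,ds\le\eta_0 .
\]
By Chebyshev's inequality, each inner integral exceeds $3\delta_n/(r''-r')$, respectively $3\eta_0/(r''-r')$, on at most one third of $(r',r'')$. So there is $s=s_n\in(r',r'')$ with $\partial D_s$ transversal to $\partial\Omega_n$ for which neither does. Apply Stokes' theorem to $\sum_j\overline{(h_{n,j}-v_j)}\,dh_{n,j}$ on $D_s\cap\Omega_n$, and use $|h_n-v|^2\le|h_n-v|\le1$ and the Cauchy--Schwarz inequality: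
\begin{align*}
2\int_{D_s\cap\Omega_n}|h_n'|^2\,dx\,dy&\le\int_{\partial D_s\cap\Omega_n}|h_n-v||h_n'||dz|+\int_{\partial\Omega_n\cap D_s}|h_n-v||h_n'||dz|\\
&\le\Bigl(\frac{3\delta_n}{r''-r'}\Bigr)^{1/2}C_0\Bigl(\frac{3\eta_0}{r''-r'}\Bigr)^{1/2}+C_0\,\ell_n(D_k)\longrightarrow0 .
\end{align*}
Hence $\sigma_n(D(y_k,r'))\le C_0^2\int_{D_s\cap\Omega_n}|h_n'|^2\to0$ for each $r'<r_k$. Dead discs have $\sigma_n(D_k)=0$ for large $n$. A compact set $Q\subset W$ is covered by finitely many discs $D(y_k,r')$ with $r'<r_k$. So if $g_k$ is constant for every alive $D_k$, the first alternative holds.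

\emph{Step 3: nonconstant limits glue.} Suppose $D_k$ is alive with $g_k$ nonconstant, and $G=D_k\cap D_l\ne\emptyset$. By the identity theorem $g_k$ is nonconstant on $G$. If $G$ were contained in a hole for infinitely many $n$, then $F_n^k$ would be constant on $G$ for these $n$, and so would be the limit $g_k$. So for large $n$ the convex set $G$ is contained in no hole. In particular $D_l$ is alive, and each hole $H_i$ meeting $G$ has a boundary point $a\in G$. The point $a$ is joined to the point $a_i$ used for $F_n^k$ by an arc of $f_n$-length at most $\ell_n(D_k)$, and to the point used for $F_n^l$ by an arc of $f_n$-length at most $\ell_n(D_l)$. By Lemma~\ref{lem:charts}(b),(c), the values of $F_n^k$ and $F_n^l$ on $G\cap\operatorname{int}H_i$ are within $o(1)$ of $f_n(a)$, uniformly in $i$. On $\overline{\Omega_n}\cap G$ the two maps agree. So $d(F_n^k,F_n^l)\to0$ uniformly on $G$, whence $g_k=g_l$ on $G$, and $g_l$ is nonconstant. Thus the union of the alive discs with nonconstant limit is disjoint from the union of the other discs. As $W$ is connected, there are no other discs, and the $g_k$ glue to a nonconstant map $g:W\to X$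 with values in $K$.
\end{proof}

\section{Area bounds on discs, annuli and necks}\label{sec:brody}

The hypothesis (NE) is used in the next two lemmas and, through them, everywhere else. The first is a form of Brody's rescaling lemma for domains with holes. Bounds on $|f'|$ are of no use near the holes, so we rescale by the radius at which the area reaches $\eta_0$.

\begin{lemma}[Discs]\label{lem:disc}
Assume \textup{(NE)}. There are $R\ge2$ and $\theta_1>0$ such that for all pairs, all $x\in\mathbb C$ and $\rho>0$: if $\ell(D(x,R\rho))\le\theta_1$, then $\sigma(D(x,\rho))<\eta_0$.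
\end{lemma}

\begin{proof}
Otherwise, after affine normalization, there are $R_n\to\infty$ and pairs with $\ell_n(D(0,R_n))\le\frac1n$ and $\sigma_n(D(0,1))\ge\eta_0$. Fix $n$ and let $\tau(y)=\inf\{s:\sigma_n(D(y,s))\ge\eta_0\}$. Since $\sigma_n$ has a bounded density, bounded support and mass at least $\eta_0$, we have $0<\tau(y)<\infty$ and $\sigma_n(D(y,\tau(y)))=\eta_0$. The inclusion $D(y,s)\subset D(y',s+|y-y'|)$ shows that $\tau$ is $1$-Lipschitz, and $\tau(0)\le1$. Let $y_n$ maximize $\Psi(y)=(R_n-|y|)/\tau(y)$ on $\overline{D(0,R_n)}$. Then $\Psi(y_n)\ge\Psi(0)\ge R_n$. Put $\tau_n=\tau(y_n)$ and $\delta_n=R_n-|y_n|=\Psi(y_n)\tau_n\ge R_n\tau_n$. If $|y-y_n|\le\delta_n/2$, then $R_n-|y|\ge\delta_n/2$, so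
\[
\tau(y)=\frac{R_n-|y|}{\Psi(y)}\ge\frac{\delta_n}{2\Psi(y_n)}=\frac{\tau_n}2 .
\]
In the coordinate $\zeta=(z-y_n)/\tau_n$ the disc $|\zeta|\le R_n/2$ corresponds to a subset of $\overline{D(y_n,\delta_n/2)}\subset D(0,R_n)$. So the rescaled measures satisfy $\tilde\sigma_n(D(0,1))=\eta_0$, $\tilde\sigma_n(D(\zeta,\frac12))\le\eta_0$ for $|\zeta|\le R_n/2$, and $\tilde\ell_n(D(0,R_n/2))\le\frac1n$. Lemma~\ref{lem:compact} applies with $W=\mathbb C$ and $r=\frac14$. Its first alternative contradicts $\tilde\sigma_n(D(0,1))=\eta_0$, its second contradicts (NE).
\end{proof}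

On an annulus in the middle of a much longer annulus with little boundary length, the area is not only bounded but as small as we wish.

\begin{lemma}[Annuli]\label{lem:annulus}
Assume \textup{(NE)}. For every $\eta>0$ there are $B_1\ge2$ and $\theta_2>0$ such that for all pairs, all $x\in\mathbb C$ and $\rho>0$: if $\ell(\operatorname{Ann}(x;\rho/B_1,B_1\rho))\le\theta_2$, then $\sigma(\operatorname{Ann}(x;\rho,2\rho))<\eta$.
\end{lemma}

\begin{proof}
Otherwise there are $b_n\to\infty$ and pairs with $\ell_n(\operatorname{Ann}(0;1/b_n,b_n))\to0$ and $\sigma_n(\operatorname{Ann}(0;1,2))\ge\eta$. For $y\in\mathbb C^*$ and large $n$ we have $\ell_n(D(y,|y|/2))\le\theta_1$, so $\sigma_n(D(y,|y|/(2R)))<\eta_0$ by Lemma~\ref{lem:disc}. Lemma~\ref{lem:compact} applies with $W=\mathbb C^*$ and $r=|y|/(4R)$. The first alternative contradicts $\sigma_n(\operatorname{Ann}(0;1,2))\ge\eta$. In the second, $g\circ\exp$ is a nonconstant entire curve in $K$.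
\end{proof}

Fix $\eta>0$ so small that $\lambda_1=4\sqrt\eta$ satisfies
\begin{equation}\label{eq:eta}
3\lambda_1\le\lambda_0,\qquad9C_1\lambda_1^2+2\eta\le a_0,
\end{equation}
and let $B_1,\theta_2$ be the constants of Lemma~\ref{lem:annulus} for this $\eta$.

A long annulus, a \emph{neck}, contains an unbounded number of dyadic annuli, so adding the bounds $\eta$ gives nothing. Instead we cut each dyadic annulus along a short circle. Between any two of these circles the boundary is short as long as $\ell$ is small, and Lemma~\ref{lem:small} bounds the area between them by $9C_1\lambda_1^2$, however far apart they are. Its hypothesis of small area is obtained by induction, for which \eqref{eq:eta} leaves room.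

\begin{lemma}[Necks]\label{lem:neck}
There is a constant $C_2$ with the following property. Let $(\Omega,f)$ be a pair, $p\in\mathbb C$, $0\le\alpha<\beta\le\infty$, $V=\operatorname{Ann}(p;\alpha,\beta)$, and suppose that $\sigma(\operatorname{Ann}(p;r,2r))<\eta$ whenever $\alpha<r$ and $2r<\beta$. Then $\sigma(\{2\alpha<|z-p|<\beta/2\})\le C_2(1+\ell(V))$.
\end{lemma}

\begin{proof}
Let $p=0$. Call an integer $k$ \emph{admissible} if $\alpha<2^k$ and $2^{k+1}<\beta$; the admissible integers are consecutive. If there is none, then $\alpha>0$, and the least $k$ with $2^k>\alpha$ satisfies $2^k\le2\alpha$ and $\beta\le2^{k+1}\le4\alpha$, so the set in question is empty. For admissible $k$, Lemma~\ref{lem:circles}(b) gives $s_k\in(2^k,2^{k+1})$ such that $\partial D(0,s_k)$ is transversal to $\partial\Omega$ and $\partial D(0,s_k)\cap\Omega$ has $f$-length at most $\lambda_1$. If there is a least admissible $k_0$, then $2^{k_0-1}\le\alpha$, so $\{2\alpha<|z|<s_{k_0}\}\subset\operatorname{Ann}(0;2^{k_0},2^{k_0+1})$ has $\sigma$-mass less than $\eta$. If there is a greatest admissible $k_1$, then $2^{k_1+2}\ge\beta$, so $\{s_{k_1}<|z|<\beta/2\}\subset\operatorname{Ann}(0;2^{k_1},2^{k_1+1})$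 has $\sigma$-mass less than $\eta$. Put $G_{i,j}=\operatorname{Ann}(0;s_i,s_j)\subset V$ for admissible $i<j$. By monotone convergence it suffices to bound $\sigma(G_{k,k'})$ uniformly in $k<k'$. Note that $\sigma(G_{i,i+1})<2\eta$, since $G_{i,i+1}\subset\operatorname{Ann}(0;2^i,2^{i+2})$.

\emph{Claim: if $\ell(G_{i,j})\le\lambda_1$, then $\sigma(G_{i,j})\le9C_1\lambda_1^2$.} We use induction on $j-i$. If $j=i+1$, then $\sigma(G_{i,j})<2\eta\le a_0$. If $j>i+1$, then $\sigma(G_{i,j})=\sigma(G_{i,j-1})+\sigma(G_{j-1,j})\le9C_1\lambda_1^2+2\eta\le a_0$ by induction and \eqref{eq:eta}. In both cases the components $U$ of $\Omega\cap G_{i,j}$ have area at most $a_0$ and boundary $f$-lengths $\lambda_U$ with $\sum_U\lambda_U\le2\lambda_1+\lambda_1\le\lambda_0$. Lemma~\ref{lem:small} gives $\sigma(G_{i,j})\le C_1\sum_U\lambda_U^2\le C_1(3\lambda_1)^2$.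

Now cut $G_{k,k'}$ greedily into blocks. Put $j_0=k$; as long as $j_\mu<k'$, let $j_{\mu+1}$ be the largest $j\in(j_\mu,k']$ with $\ell(G_{j_\mu,j})\le\lambda_1$, or $j_\mu+1$ if there is none. Each block $G_{j_\mu,j_{\mu+1}}$ has $\sigma$-mass at most $a_0$, by the claim or by $2\eta\le a_0$. For each block but the last, the enlarged block $G_{j_\mu,j_{\mu+1}+1}$ has $\ell$-mass greater than $\lambda_1$. Since $j_{\mu+2}\ge j_{\mu+1}+1$, enlarged blocks whose indices differ by at least $2$ are disjoint, so every point lies in at most two of them. Hence there are at most $1+2\ell(V)/\lambda_1$ blocks. Altogether the mass is at most $2\eta+a_0(1+2\ell(V)/\lambda_1)$, and $C_2=\max(2\eta+a_0,\,2a_0/\lambda_1)$ will do.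
\end{proof}

\section{Proof of the isoperimetric inequality}\label{sec:iso}

\subsection{Reduction to pairs}

Let $P$ and $f$ be as in Theorem~\ref{thm:iso}. By Koebe's theorem \cite[Ch.~V]{Goluzin}, \cite[Ch.~15]{Conway}, there is a biholomorphic map $\varphi$ of the finitely connected domain $P$ onto a domain $\Omega\subset\mathbb P^1$ whose finitely many complementary components are points or closed round discs. No component is a point $c$. Otherwise $\varphi^{-1}$, being injective near $c$, has no essential singularity there and extends to an open map near $c$, with some value $w\in\overline P$. If $w\in P$, points near $w$ have preimages both near $c$ and near $\varphi(w)\ne c$, against injectivity. If $w\in\partial P$, the image of a neighborhood of $c$ is a neighborhood of $w$ contained in $P\cup\{w\}$, although it must contain an arc of $\partial P$. Since $P$ and $\Omega$ are both bounded by disjoint analytic Jordan curves, the Schwarz reflection principle extends $\varphi$ and $\varphi^{-1}$ holomorphically across the boundaries, to maps that are inverse to each other near the boundaries. After a M\"obius transformation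 one of the discs contains $\infty$ in its interior, and $(\Omega,f\circ\varphi^{-1})$ is a pair with the same area and boundary length. So we must show that $A\le CL$ for all pairs, where $A=\sigma(\mathbb C)$ and $L=\ell(\mathbb C)$.

\subsection{Constants, and the case of small length}

Put $B=100B_1\ge200$. The discs $D(z,|z|/6)$ with $z\in\operatorname{Ann}(0;1/B_1,B_1)$ cover the compact closure of this annulus, so some finite number $M_1$ of them do. By scaling, every annulus $\operatorname{Ann}(p;r/B_1,B_1r)$ is covered by $M_1$ discs $D(z,|z-p|/6)$ with centers $z$ in it. Put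
\[
\theta=\min(\theta_1,\ \lambda_0,\ \theta_2/M_1).
\]
If $L<\theta$, Lemma~\ref{lem:disc} applied to a disc containing $\Omega$ gives $A<\eta_0\le a_0$, and Lemma~\ref{lem:small} with $U=\Omega$ gives $A\le C_1L^2\le C_1\lambda_0L$. From now on $L\ge\theta$.

\subsection{Where the length concentrates}

The lemmas of Section~\ref{sec:brody} apply where $\ell$ is small. We choose at most $L/\theta$ points such that, seen from any other point $x$ at the scale of its distance to them, $\ell$ is at most $\theta$.

For $x\in\mathbb C$ let $r_x=\inf\{r:\ell(D(x,r))\ge\theta\}$, which is finite since $L\ge\theta$. By Lemma~\ref{lem:circles}(a), $\ell(D(x,r))\le2\pi r(k+1)\max_{\overline\Omega}|f'|$, so $\inf_xr_x>0$. By continuity of measures along monotone sequences, $\ell(\overline{D(x,r_x)})\ge\theta$ and $\ell(D(x,r_x))\le\theta$. Choose points $x_1,x_2,\dots$ successively: at step $j$ the \emph{candidates} are the $x$ such that $\overline{D(x,r_x)}$ is disjoint from the discs $\overline{D(x_i,r_{x_i})}$, $i<j$, and $x_j$ is a candidate with $r_{x_j}\le2r_x$ for all candidates $x$. The chosen discs are disjoint and each has $\ell$-mass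 at least $\theta$, so the candidates run out after $J$ steps, $1\le J\le L/\theta$. Let $Z=\{x_1,\dots,x_J\}$ and $d_Z(x)=\operatorname{dist}(x,Z)$. Given $x$, let $j$ be the first index such that $\overline{D(x,r_x)}$ meets $\overline{D(x_j,r_{x_j})}$. Then $x$ was a candidate at step $j$, so $d_Z(x)\le r_x+r_{x_j}\le3r_x$. Therefore
\begin{equation}\label{eq:Z}
\ell\bigl(D(x,d_Z(x)/3)\bigr)\le\theta\qquad(x\notin Z).
\end{equation}

By \eqref{eq:Z} and Lemma~\ref{lem:disc}, each disc $D(x,d_Z(x)/(3R))$ has $\sigma$-mass less than $\eta_0$. But infinitely many such discs are needed to cover $\mathbb C\setminus Z$, and we can afford only $O(J)$. The point is that a set of $J$ points has only $O(J)$ relevant pairs of a location and a scale. Near these, boundedly many discs suffice; the rest of the plane consists of $O(J)$ disjoint necks, each surrounding a cluster of points of $Z$ (Figure~\ref{fig:necks}). For $x\notin Z$ fix a nearest point $p(x)\in Z$. Call $x$ \emph{thick} if $Z$ meets $\operatorname{Ann}(p(x);d_Z(x)/B,\,Bd_Z(x))$, and \emph{thin} otherwise.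

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\fill[gray!30] (-5,-4.7) rectangle (5,4.7);
\filldraw[fill=white] (0,0) circle (4.3);
\filldraw[fill=gray!30] (0,0) circle (1.7);
\filldraw[fill=white] (0,0) circle (1.0);
\filldraw[fill=gray!30] (0,0) circle (0.19);
\filldraw[fill=gray!30] (0.55,0) circle (0.19);
\filldraw[fill=gray!30] (3,0) circle (0.8);
\fill (0,0) circle (0.05) (0.55,0) circle (0.05) (3,0) circle (0.05);
\node at (-0.05,-0.5) {\scriptsize $0$};
\node at (0.55,-0.5) {\scriptsize $\epsilon$};
\node at (3,-0.4) {\scriptsize $1$};
\end{tikzpicture}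
\caption{Thick and thin parts of the plane for $Z=\{0,\epsilon,1\}$ with $\epsilon$ much smaller than $B^{-2}$ (not to scale). The $2J-1=5$ shaded necks surround the clusters $\{0\}$, $\{\epsilon\}$, $\{0,\epsilon\}$, $\{1\}$ and $Z$; each contains an arbitrarily large or infinite number of dyadic annuli. The $J-1=2$ white regions, at the scales $\epsilon$ and $1$, are each covered by a bounded number of discs whose radius is comparable to the distance to $Z$.}
\label{fig:necks}
\end{figure}

\subsection{Thick points}

To count scales we order $Z$ by farthest points: $Z=\{p_1,\dots,p_J\}$, where $p_j$, $j\ge2$, is a point of $Z$ farthest from $\{p_1,\dots,p_{j-1}\}$. Let $\delta_1=\infty$ and $\delta_j=\operatorname{dist}(p_j,\{p_1,\dots,p_{j-1}\})$. As a maximum over $Z$ of the distance to a growing set, $\delta_j$ is nonincreasing. So for $s>0$ the set $Z_s=\{p_j:\delta_j\ge s\}$ is an initial segment $\{p_1,\dots,p_i\}$, and every point of $Z$ is at distance less than $s$ from $Z_s$ (at most $\delta_{i+1}<s$ if $i<J$).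

Let $x$ be thick, $t=d_Z(x)$, $p=p(x)$, and $q\in Z$ with $t/B<|q-p|<Bt$. Put $s=t/(2B)$ and choose $p',q'\in Z_s$ with $|p-p'|<s$, $|q-q'|<s$. Since $|p-q|>2s$, we have $p'\ne q'$. Let $\mu\ge2$ be the larger of their indices. Then
\[
\frac t{2B}\le\delta_\mu\le|p'-q'|\le Bt+2s\le(B+1)t,\qquad|x-p_\mu|\le t+Bt+s\le(B+2)t .
\]
Hence $x$ lies in
\[
T_\mu=\Bigl\{z:\ d_Z(z)\ge\frac{\delta_\mu}{B+1},\ \ |z-p_\mu|\le2B(B+2)\delta_\mu\Bigr\}.
\]
Let $\varepsilon_\mu=\delta_\mu/(3R(B+1))$, and let $\{y_i\}$ be a maximal subset of $T_\mu$ with mutual distances at least $\varepsilon_\mu$. The discs $D(y_i,\varepsilon_\mu/2)$ are disjoint and lie in a disc of radius $2B(B+2)\delta_\mu+\varepsilon_\mu/2$, so by comparing areas there are at most $M_2=(1+12RB(B+1)(B+2))^2$ of them. By maximality the discs $D(y_i,\varepsilon_\mu)$ cover $T_\mu$. Since $R\varepsilon_\mu\le d_Z(y_i)/3$, \eqref{eq:Z} and Lemma~\ref{lem:disc} give $\sigma(D(y_i,\varepsilon_\mu))<\eta_0$. So all thick points lie in $T_2\cup\dots\cup T_J$, a set of $\sigma$-mass at most $M_2\eta_0J$.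

\subsection{Thin points}

Let $x$ be thin, $t=d_Z(x)$, $p=p(x)$. Its \emph{cluster} is $S(x)=Z\cap D(p,Bt)=Z\cap\overline{D(p,t/B)}$, which contains $p$. For $S=S(x)$,
\begin{equation}\label{eq:cluster}
\operatorname{diam}S\le2t/B<(B-1/B)\,t\le\operatorname{dist}(S,Z\setminus S),
\end{equation}
with $\operatorname{dist}(S,\emptyset)=\infty$.

\emph{There are at most $2J-1$ clusters.} Two clusters $S,S'$ are nested or disjoint: if $a\in S\cap S'$, $b\in S\setminus S'$, $c\in S'\setminus S$, then \eqref{eq:cluster} gives $|a-b|>\operatorname{diam}S'\ge|a-c|$ and $|a-c|>\operatorname{diam}S\ge|a-b|$, which is impossible. A family of nonempty, pairwise nested or disjoint subsets of a set $Y$ has at most $2|Y|-1$ members. Indeed, the maximal members $Y_1,\dots,Y_u$ among those different from $Y$ are disjoint, so by induction on $|Y|$ the family has at most $1+\sum_i(2|Y_i|-1)$ members; this is at most $2|Y|-1$ if $u\ge2$, at most $2|Y|-2$ if $u=1$, and $1$ if $u=0$.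

\emph{The neck of a cluster.} For each cluster $S$ fix $p_S\in S$ and put
\[
\delta_S=\operatorname{diam}S,\quad\Delta_S=\operatorname{dist}(p_S,Z\setminus S),\quad\alpha_S=\frac B{12}\delta_S,\quad\beta_S=\frac{12}B\Delta_S .
\]
If $S(x)=S$, then $|p-p_S|\le t/B$, so $(1-\frac1B)t\le|x-p_S|\le(1+\frac1B)t$, while \eqref{eq:cluster} gives $2\alpha_S\le t/3$ and $\beta_S/2\ge6(1-B^{-2})t$. Therefore
\[
x\in A_S=\{2\alpha_S<|z-p_S|<\beta_S/2\}\subset V_S=\operatorname{Ann}(p_S;\alpha_S,\beta_S),
\]
and in particular $\alpha_S<\beta_S$.

We verify the hypothesis of Lemma~\ref{lem:neck} for $V_S$. Let $\alpha_S<r$, $2r<\beta_S$, and $z\in\operatorname{Ann}(p_S;r/B_1,B_1r)$. Since $B=100B_1$,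
\[
\delta_S<\frac{12r}B<\frac{12B_1}B|z-p_S|\le\tfrac12|z-p_S|,\qquad\Delta_S>\frac{Br}{12}>\frac B{12B_1}|z-p_S|\ge2|z-p_S| .
\]
So the points of $S$ are at distance at least $\frac12|z-p_S|$ from $z$, and those of $Z\setminus S$ at distance at least $|z-p_S|$. Thus $D(z,|z-p_S|/6)\subset D(z,d_Z(z)/3)$, and \eqref{eq:Z} gives $\ell(\operatorname{Ann}(p_S;r/B_1,B_1r))\le M_1\theta\le\theta_2$. By Lemma~\ref{lem:annulus}, $\sigma(\operatorname{Ann}(p_S;r,2r))<\eta$. Lemma~\ref{lem:neck} yields $\sigma(A_S)\le C_2(1+\ell(V_S))$.

\emph{The necks $V_S$ are pairwise disjoint.} Let $z\in V_S\cap V_{S'}$. If $S\subsetneq S'$, then $\Delta_S\le\delta_{S'}$ and $\delta_{S'}>0$, and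
\[
\frac B{12}\delta_{S'}<|z-p_{S'}|\le|z-p_S|+\delta_{S'}<\Bigl(\frac{12}B+1\Bigr)\delta_{S'},
\]
which is false for $B\ge200$. If $S\cap S'=\emptyset$, then $\Delta_S$ and $\Delta_{S'}$ are at most $|p_S-p_{S'}|$, and $|p_S-p_{S'}|\le|z-p_S|+|z-p_{S'}|<\frac{24}B|p_S-p_{S'}|$, which is false as well.

\subsection{Conclusion}

The plane is covered by the finite set $Z$, the sets $T_\mu$ and the sets $A_S$. Since $\sum_S\ell(V_S)\le L$ and $J\le L/\theta$,
\[
A\le M_2\eta_0J+C_2(2J-1)+C_2L\le\Bigl(\frac{M_2\eta_0+2C_2}\theta+C_2\Bigr)L .
\]
Together with the case $L<\theta$, this proves Theorem~\ref{thm:iso}. \qed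

\section{Extension across polar sets in the plane}\label{sec:polar}

\subsection{Facts from potential theory}

A plurisubharmonic function $u\not\equiv-\infty$ on a connected open set is locally integrable. Hence it is $\not\equiv-\infty$ on every nonempty open subset, pluripolar sets have Lebesgue measure zero, and closed pluripolar sets are nowhere dense.

\emph{Evans' theorem} \cite[\S5.5]{Ransford}: if $E_0\subset\mathbb C$ is a nonempty compact polar set, there is a probability measure $\mu$ on $E_0$ whose potential
\[
p(z)=\int\log\frac1{|z-w|}\,d\mu(w)
\]
equals $+\infty$ on $E_0$. The function $p$ is harmonic on $\mathbb C\setminus E_0$, and $p(z)\to+\infty$ as $z\to E_0$ because $p$ is lower semicontinuous.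

\begin{lemma}\label{lem:dim}
A closed polar subset $E$ of an open set in $\mathbb C$ has $\mathcal H^s(E)=0$ for every $s>0$. In particular, almost every circle about a given point misses $E$.
\end{lemma}

\begin{proof}
It suffices to treat a compact polar set $E_0$, with $\mu$ as above. For $z\in E_0$ we have $\int_0^1\mu(D(z,r))\frac{dr}r=\int\log^+\frac1{|z-w|}d\mu(w)=\infty$. So for any $M,\delta>0$ there is $r_z<\delta$ with $\mu(D(z,r_z))>Mr_z^s$. By Vitali's covering lemma, countably many disjoint discs $D(z_i,r_i)$ among these have the property that the $D(z_i,5r_i)$ cover $E_0$, and $\sum_i(10r_i)^s\le10^s/M$. Letting $\delta\to0$ and then $M\to\infty$ gives $\mathcal H^s(E_0)=0$. The map $z\mapsto|z-z_0|$ is $1$-Lipschitz, so it sends $E$ to a set of length zero.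
\end{proof}

The next lemma reduces Theorem~\ref{thm:ext} to finding a continuous extension. It is a case of the removable singularity theorem for plurisubharmonic functions \cite[\S2.9]{Klimek}.

\begin{lemma}\label{lem:remove}
Let $G\subset\mathbb C^n$ be open, $E\subset G$ closed and pluripolar, and $F:G\to X$ continuous and holomorphic on $G\setminus E$. Then $F$ is holomorphic.
\end{lemma}

\begin{proof}
The claim is local. On a small ball about a point of $E$, $F$ has values in a chart $\iota$, and $E\subset\{u=-\infty\}$ with $u\not\equiv-\infty$ plurisubharmonic. Let $w$ be the real or imaginary part of a coordinate $h$ of $\iota\circ F$, or its negative. For $\varepsilon>0$ the function $w+\varepsilon u$ is upper semicontinuous, plurisubharmonic off $E$, and $-\infty$ on $E$, where the submean inequality is trivial; so it is plurisubharmonic. As $\varepsilon\to0$ it tends to $w$ in $L^1_{\mathrm{loc}}$, so $\Delta w\ge0$ in the sense of distributions. The same holds for $-w$, so $\Delta w=0$, and the continuous function $w$ is smooth by Weyl's lemma. Thus $h$ is smooth and $\bar\partial h$ vanishes on the dense complement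 of $E$, hence everywhere.
\end{proof}

\subsection{The case \texorpdfstring{$n=1$}{n=1}}

We state the result so that it can also be used for Theorem~\ref{thm:sharp}; (NE) enters only through the inequality.

\begin{proposition}\label{prop:one}
Suppose that the conclusion of Theorem~\ref{thm:iso} holds for $K$. Then the conclusion of Theorem~\ref{thm:ext} holds for $n=1$.
\end{proposition}

\begin{proof}
Let $z_0\in E$. We show that $f$ has a limit at $z_0$. By Lemma~\ref{lem:dim} there is a disc $D_0=D(z_0,r)$ with $\overline{D_0}\subset D$ and $\partial D_0\cap E=\emptyset$. Then $E_0=E\cap D_0$ is a compact polar set containing $z_0$; let $p$ be its Evans potential.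

\emph{Sublevel sets.} On no component of $\mathbb C\setminus E_0$ is $p$ constant, since the component has a boundary point in $E_0$, where $p\to+\infty$. So the critical points of $p$, the zeros of the holomorphic function $\partial_zp$, are isolated in $\mathbb C\setminus E_0$, and all but countably many $t$ are regular values. Let $D'=D(z_0,s)$ with $s\le r$ and $\partial D'\cap E=\emptyset$, and let $t>\max_{\partial D'}p$ be a regular value. We claim:
\begin{equation}\label{eq:sublevel}
\begin{gathered}
D'\cap\{p<t\}\text{ is a domain bounded by }\partial D'\text{ and }D'\cap\{p=t\},\\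
\text{the latter being a finite union of disjoint analytic Jordan curves.}
\end{gathered}
\end{equation}
Indeed, $D'\cap\{p=t\}$ stays away from $\partial D'$ and from $E_0$, so it is a compact one-dimensional real-analytic submanifold, and each of its points is a boundary point of $\{p<t\}$ since $\nabla p\ne0$ there. For connectedness, a thin annulus $\operatorname{Ann}(z_0;s-\epsilon,s)$ lies in $\{p<t\}$, and every component whose closure meets $\partial D'$ contains it. On a component $G$ whose closure misses $\partial D'$, $p$ would be harmonic near $\overline G\subset\{p\le t\}$ and equal to $t$ on $\partial G$, hence equal to $t$ on $G$, which is absurd.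

\emph{Finite area.} Let $t_0=\max_{\partial D_0}p$, and for $t>t_0$ let $P_t=D_0\cap\{p<t\}$ and $\Gamma_t=D_0\cap\{p=t\}$. The closure of $P_t$ is a compact subset of $D\setminus E$. Let $A(t)$ be the area of $f$ on $P_t$, $L(t)=\int_{\Gamma_t}|f'|\,d\mathcal H^1$, and $L_0$ the $f$-length of $\partial D_0$. For regular $t$, \eqref{eq:sublevel} and Theorem~\ref{thm:iso} give $A(t)\le C(L(t)+L_0)$. The flux of $p$ through $\Gamma_t$ does not depend on $t$: $p$ is harmonic near $\overline{P_t}$, its outer normal derivative on $\Gamma_t$ is $|\nabla p|$, and $\int_{\partial D_0}\partial_n\log\frac1{|z-w|}\,|dz|=-2\pi$ for $w\in D_0$, so Green's formula gives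
\[
\int_{\Gamma_t}|\nabla p|\,d\mathcal H^1=-\int_{\partial D_0}\partial_np\,|dz|=2\pi\mu(E_0)=2\pi .
\]
For $t_0<t'<t$ the compact set $D_0\cap\{t'\le p\le t\}$ contains finitely many critical points, so \eqref{eq:coarea} with $\varphi=|f'|^2/|\nabla p|$ gives $A(t)-A(t')=\int_{t'}^t\int_{\Gamma_\tau}|f'|^2|\nabla p|^{-1}d\mathcal H^1d\tau$. Thus $A$ is locally absolutely continuous, and for almost every $t$
\[
L(t)^2\le\int_{\Gamma_t}|\nabla p|\,d\mathcal H^1\cdot\int_{\Gamma_t}\frac{|f'|^2}{|\nabla p|}\,d\mathcal H^1=2\pi A'(t).
\]
By Lemma~\ref{lem:ode}, $A$ is bounded and there are regular values $t_n\to\infty$ with $L(t_n)\to0$. As the $P_t$ exhaust $D_0\setminus E$, the area $A_\infty$ of $f$ on $D_0\setminus E$ is finite. Polarity has been used exactly here: it provides an infinite range of $t$ with constant flux.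

\emph{The limit at $z_0$.} In Section~\ref{sec:model} we lifted to the universal covering; here we trap $f$ in a chart between a short circle about $z_0$ and the short level sets $\Gamma_{t_n}$. For almost every $s<r$ the circle $\partial D(z_0,s)$ misses $E$; let $\lambda(s)$ be its $f$-length. By the Cauchy--Schwarz inequality $\int_0^r\lambda(s)^2\frac{ds}{2\pi s}\le A_\infty$, and $\int_0^rds/s=\infty$, so there are $s_j\to0$ with $\partial D(z_0,s_j)\cap E=\emptyset$ and $\lambda(s_j)\to0$. The area of $f$ on $D(z_0,s_j)\setminus E$ tends to $0$ because $A_\infty<\infty$. Fix $j$ so large that this area is at most $a_0$ and $\lambda(s_j)<\lambda_0$. For large $n$, $U_n=D(z_0,s_j)\cap\{p<t_n\}$ is a regular domain by \eqref{eq:sublevel}, with boundary $f$-length at most $\lambda(s_j)+L(t_n)\le\lambda_0$. Any two points $x,x'\in D(z_0,s_j)\setminus E$ lie in $U_n$ for large $n$, so Lemma~\ref{lem:small} gives $f(x')\in N_{f(x)}$ and $|\iota_{f(x)}(f(x'))|\le C_1(\lambda(s_j)+L(t_n))$. Letting $n\to\infty$ and using Lemma~\ref{lem:charts}(c), we see that the diameter of $f(D(z_0,s_j)\setminus E)$ tends to $0$ as $j\to\infty$. These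 sets are nonempty and $K$ is compact, so $f$ has a limit in $K$ at $z_0$.

Define $F=f$ on $D\setminus E$ and let $F$ be the limit at the points of $E$. Then $F(D(z_0,s_j))$ lies in the closure of $f(D(z_0,s_j)\setminus E)$, so $F$ is continuous at each $z_0\in E$. By Lemma~\ref{lem:remove}, $F$ is holomorphic.
\end{proof}

\section{Extension in higher dimension}\label{sec:higher}

We slice by parallel complex lines. Most slices of $E$ are polar, and Proposition~\ref{prop:one} extends $f$ along them. To see that the extensions fit together, and to reach the remaining slices, we need normal families.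

\begin{lemma}\label{lem:normal}
Assume \textup{(NE)}. Every sequence of holomorphic maps $g_k:D(0,\rho_0)\to X$ with values in $K$ has a subsequence that converges locally uniformly to a holomorphic map with values in $K$.
\end{lemma}

\begin{proof}
Let $\rho_1<\rho_2<\rho_0$, $\Omega=D(0,\rho_2)$ and $r_*=(\rho_2-\rho_1)/R$. For $|x|\le\rho_1$ the disc $D(x,Rr_*)$ lies in $\Omega$, so it has no $\ell$-mass for the pairs $(\Omega,g_k)$. Lemma~\ref{lem:disc} gives $\sigma_k(D(x,r_*))<\eta_0$, and Lemma~\ref{lem:osc} shows that $g_k(D(x,r_*/2))$ has diameter at most $\varepsilon_1$. Cover $\overline{D(0,\rho_1)}$ by finitely many discs $D(x,r_*/4)$, $|x|\le\rho_1$, and pass to a subsequence with $g_k(x)\to q_x\in K$ at their centers. By Lemma~\ref{lem:charts}(d), for large $k$ the map $\iota_{q_x}\circ g_k$ is defined on $D(x,r_*/2)$ with values in the compact set $\iota_{q_x}(K\cap\{|\iota_{q_x}|\le\frac12\})$. By Montel's theorem a subsequence converges uniformly on each $D(x,r_*/4)$ to a holomorphic map with values in the same set. Let $\rho_1\uparrow\rho_0$ and take a diagonal subsequence.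
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ext}]
For $n=1$ combine Theorem~\ref{thm:iso} and Proposition~\ref{prop:one}. Let $n\ge2$. Since $E$ is nowhere dense, local extensions are unique and glue, so we work near a point of $E$, taken to be $0$. Let $u\not\equiv-\infty$ be plurisubharmonic on a ball $\mathbb B\subset D$ about $0$ with $E\cap\mathbb B\subset\{u=-\infty\}$, and pick $b\in\mathbb B$ with $u(b)>-\infty$; then $b\ne0$. Choose unitary coordinates $(z',z_n)$ with $b$ on the $z_n$-axis. The function $u(0,\cdot)$ is subharmonic and $\not\equiv-\infty$ on the disc $\{z'=0\}\cap\mathbb B$, so $E$ meets this disc in a closed polar set. By Lemma~\ref{lem:dim} some circle $\{z'=0,\ |z_n|=r\}\subset\mathbb B$ misses $E$. As $E$ is closed, there are $\delta,\delta'>0$ such that, with $\Delta=D(0,r+\delta')$ and $Y=\operatorname{Ann}(0;r-\delta',r+\delta')$,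
\[
\Pi=\{|z'|<\delta\}\times\Delta\subset\mathbb B,\qquad\bigl(\{|z'|<\delta\}\times Y\bigr)\cap E=\emptyset .
\]

Call $z'$, $|z'|<\delta$, \emph{good} if $u(z',\cdot)\not\equiv-\infty$ on $\Delta$. Pick $z_n^0\in\Delta$ with $u(0,z_n^0)>-\infty$. The points that are not good lie in the set where the plurisubharmonic function $u(\cdot,z_n^0)\not\equiv-\infty$ equals $-\infty$, which has measure zero. So the good points are dense.

For good $z'$ the slice of $E$ is a closed polar subset of $\Delta$, and the case $n=1$ extends $f(z',\cdot)$ to a holomorphic map $F(z',\cdot):\Delta\to X$ with values in $K$. For arbitrary $z_*'$ take good $z'_k\to z_*'$. By Lemma~\ref{lem:normal} a subsequence of $F(z_k',\cdot)$ converges to a holomorphic map $\Delta\to X$ with values in $K$, which equals $f(z'_*,\cdot)$ on $Y$ because $f$ is continuous on $\{|z'|<\delta\}\times Y$. So for every $z'$ the map $f(z',\cdot)|_Y$ has a holomorphic extension $F(z',\cdot)$ to $\Delta$ with values in $K$, unique by the identity theorem.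

The map $F$ is continuous on $\Pi$. Indeed, if $z'_k\to z'_*$, every subsequence of $F(z'_k,\cdot)$ has by Lemma~\ref{lem:normal} a further subsequence converging locally uniformly to an extension of $f(z'_*,\cdot)|_Y$, that is, to $F(z'_*,\cdot)$; so the whole sequence converges locally uniformly. Moreover $F=f$ on $\Pi\setminus E$: this holds by construction at points $(z',z_n)\notin E$ with $z'$ good, such points are dense in the open set $\Pi\setminus E$, and both maps are continuous there. By Lemma~\ref{lem:remove}, $F$ is holomorphic on $\Pi$.
\end{proof}

\section{Sharpness of the hypotheses}\label{sec:sharp}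

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(1)]
Condition (NE) implies the conclusions of Theorems~\ref{thm:iso} and~\ref{thm:ext}. Each of these implies extension across $E=\{0\}$ in the unit disc: the first by Proposition~\ref{prop:one}, the second as a special case. It remains to show that extension across $\{0\}$ fails if (NE) fails. Let $g:\mathbb C\to X$ be nonconstant with values in $K$, and put $f(z)=g(e^{1/z})$ on the punctured disc. By continuity $g$ is nonconstant on $\mathbb C^*$, so there are $w_0,w_1$ with $g(e^{w_0})\ne g(e^{w_1})$. The map $f$ takes these two values at the points $1/(w_0+2\pi ik)$ and $1/(w_1+2\pi ik)$, which tend to $0$ as $k\to\infty$. So $f$ has no limit at $0$.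
\end{proof}

The exponential cannot be omitted here: for $X=K=\mathbb P^1$ and $g(w)=w$, the map $g(1/z)$ does extend.

By Lemma~\ref{lem:dim}, closed polar sets have Hausdorff dimension $0$. For bounded holomorphic functions much larger sets are removable: if $E$ is compact with $\mathcal H^1(E)=0$, cover it by finitely many discs of total circumference less than $\epsilon$ and let $\epsilon\to0$ in Cauchy's formula. One might expect the same for a target whose universal covering is a disc. Part (2) shows that no positive bound on the dimension is enough: the map need not lift, because small loops around pieces of $E$ may have long images.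

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(2)]
Let $a_1,b_1,a_2,b_2\in\mathbb C$ have mutual distances at least $1$, let $0<\varepsilon\le\frac14$, and put
\[
g_i(z)=b_i+\frac{\varepsilon^2}{z-a_i},\qquad g_i^{-1}(w)=a_i+\frac{\varepsilon^2}{w-b_i}\qquad(i=1,2).
\]
For $\gamma\in\Sigma=\{g_1^{\pm1},g_2^{\pm1}\}$ let $D_\gamma$ be the open disc of radius $\varepsilon$ about $\gamma(\infty)$; thus $D_{g_i}=D(b_i,\varepsilon)$ and $D_{g_i^{-1}}=D(a_i,\varepsilon)$. The four closed discs are disjoint, the pole of $\gamma$ is the center of $D_{\gamma^{-1}}$, and $\gamma$ maps $\mathbb P^1\setminus\overline{D_{\gamma^{-1}}}$ onto $D_\gamma$. So $g_1,g_2$ generate a classical Schottky group $\Gamma$. We recall what this gives. Let $\mathcal F=\mathbb P^1\setminus\bigcup_{\gamma\in\Sigma}D_\gamma$. The limit set $\Lambda$ of $\Gamma$ is a nonempty compact set with complement $\bigcup_{\gamma\in\Gamma}\gamma\mathcal F$; the group acts freely and properly discontinuously on this complement; and the quotient $M=(\mathbb P^1\setminus\Lambda)/\Gamma$ is obtained from $\mathcal F$, a sphere with four discs removed, by gluing the boundary circles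 in two pairs. So $M$ is a compact Riemann surface of genus $2$.

\emph{Dimension of $\Lambda$.} Let $\zeta\in\Lambda$. Since $\zeta\notin\mathcal F$, it lies in some $D_{\gamma_1}$. Then $\gamma_1^{-1}\zeta$ lies outside $\overline{D_{\gamma_1^{-1}}}$ and outside $\mathcal F$, hence in some $D_{\gamma_2}$ with $\gamma_2\ne\gamma_1^{-1}$. Continuing, we see that for each $k$ the set $\Lambda$ is covered by the $4\cdot3^{k-1}$ discs $\gamma_1\cdots\gamma_{k-1}(\overline{D_{\gamma_k}})$ attached to the reduced words $\gamma_1\cdots\gamma_k$. On each of the three discs $\overline{D_{\gamma'}}$, $\gamma'\ne\gamma^{-1}$, the distance to the pole of $\gamma$ is at least $1-\varepsilon$, so $|\gamma'|$ being reserved for the index, the derivative of $\gamma$ has modulus at most $\varepsilon^2/(1-\varepsilon)^2\le4\varepsilon^2$ there, and $\gamma$ maps the disc into $D_\gamma$. In a reduced word each $\gamma_j$ is applied to a subset of $\overline{D_{\gamma_{j+1}}}$ with $\gamma_{j+1}\ne\gamma_j^{-1}$, so the discs of level $k$ have diameter at most $2\varepsilon(4\varepsilon^2)^{k-1}$. Given $s>0$, fix $s'\in(0,s)$ and choose $\varepsilon$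 with $3(4\varepsilon^2)^{s'}<1$. Then
\[
4\cdot3^{k-1}\bigl(2\varepsilon(4\varepsilon^2)^{k-1}\bigr)^{s'}=4(2\varepsilon)^{s'}\bigl(3(4\varepsilon^2)^{s'}\bigr)^{k-1}\longrightarrow0 ,
\]
so $\mathcal H^{s'}(\Lambda)=0$ and $\Lambda$ has dimension at most $s'<s$.

\emph{No extension.} Let $D$ be a disc containing the four closed discs, and let $f:D\setminus\Lambda\to M$ be the restriction of the quotient map. Let $U\subset D$ be a neighborhood of $\zeta\in\Lambda$. For large $k$, $U$ contains the disc $\gamma_1\cdots\gamma_{k-1}(\overline{D_{\gamma_k}})$ that contains $\zeta$. Since $\gamma_k(\mathcal F)\subset\overline{D_{\gamma_k}}$, this disc contains the translate $\gamma_1\cdots\gamma_k(\mathcal F)$, which misses $\Lambda$ and is mapped onto $M$. Thus $f(U\setminus\Lambda)=M$ for every neighborhood $U$ of every point of $\Lambda$, and $f$ has no continuous extension to any point of $\Lambda$.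
\end{proof}

\begin{thebibliography}{9}

\bibitem{Conway}
Conway, \emph{Functions of One Complex Variable II}.

\bibitem{Goluzin}
Goluzin, \emph{Geometric Theory of Functions of a Complex Variable}.

\bibitem{Klimek}
Klimek, \emph{Pluripotential Theory}.

\bibitem{Ransford}
Ransford, \emph{Potential Theory in the Complex Plane}.

\bibitem{Problems}
\emph{Some Problems in Value Distribution and Hyperbolic Manifolds},
\texttt{http://www.kurims.kyoto-u.ac.jp/\allowbreak\%7Ekyodo/\allowbreak kokyuroku/\allowbreak contents/\allowbreak pdf/\allowbreak 0819-07.pdf}

\end{thebibliography}
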